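\title{Small sub-Riemannian spheres can be disconnected}

\begin{abstract}
We show that small metric spheres of a sub-Riemannian manifold need not be topological spheres. We construct a smooth bracket-generating structure of rank $4$ on $\mathbb R^6$ in which spheres of arbitrarily small radius around the origin are disconnected, and we deduce counterexamples in every dimension $n\ge 6$. The mechanism is a pair of families of shortest curves whose endpoints cross, combined with a square-root cost for moving an endpoint off either family. In the positive direction, small spheres around a point are homeomorphic to $S^{n-1}$ if the nilpotent approximation at the point has no non-constant abnormal minimizer from the origin, or if the distribution has a homogeneous frame. The counterexample is a flat perturbation of a homogeneous structure, so no jet at the center decides the question.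
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $M$ be a connected smooth manifold of dimension $n\ge2$. A \emph{sub-Riemannian structure} on $M$ is a pair $(\Delta,g)$, where $\Delta\subseteq TM$ is a smooth distribution of constant rank and $g$ is a smooth inner product on the fibers of $\Delta$. The distribution is required to be \emph{bracket-generating}: at every point, the vector fields tangent to $\Delta$ and their iterated Lie brackets span the tangent space. A curve $\gamma:[0,1]\to M$ is \emph{horizontal} if it is absolutely continuous and $\dot\gamma(t)\in\Delta_{\gamma(t)}$ for almost every $t$; its length is $L(\gamma)=\int_0^1 g(\dot\gamma,\dot\gamma)^{1/2}\,dt$. The \emph{sub-Riemannian} (or Carnot--Carath\'eodory) \emph{distance} $d(x,y)$ is the infimum of the lengths of the horizontal curves from $x$ to $y$. By the Chow--Rashevsky theorem, $d$ is finite and induces the manifold topology. For $x\in M$ and $r>0$ let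
\[
S_r(x)=\{y\in M: d(x,y)=r\}.
\]
The following question is stated as an open problem in \cite{thesis}.

\medskip
\noindent\emph{Is it true that for every sub-Riemannian manifold $M$ and every $x\in M$ there is $r_0=r_0(x)>0$ such that $S_r(x)$ is homeomorphic to $S^{n-1}$ for all $0<r<r_0$?}
\medskip

The simplest cases suggest the answer yes. If $\Delta=TM$, the structure is Riemannian and small spheres are the images of round spheres under the exponential map. This settles $n=2$, because all brackets of fields tangent to a line field are again tangent to it, so that a bracket-generating $\Delta$ on a surface equals $TM$. In the Heisenberg group, that is, $\mathbb R^3$ with the orthonormal frame $\partial_x-\frac y2\partial_z$, $\partial_y+\frac x2\partial_z$, the dilation $\delta_\lambda(x,y,z)=(\lambda x,\lambda y,\lambda^2z)$ preserves horizontal curves and multiplies their lengths by $\lambda$. Hence $d(0,\delta_\lambda p)=\lambda\,d(0,p)$, each orbit of the dilations meets $S_r(0)$ exactly once, and $S_r(0)$ is homeomorphic to $S^2$. In general one can zoom in at $x$: in suitable coordinates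 the rescaled functions $d(x,\delta_\varepsilon y)/\varepsilon$ converge, uniformly on compact sets, to the distance from the origin in a homogeneous model, the \emph{nilpotent approximation} (Section~\ref{sec:nilp}), and the spheres of the model are topological spheres for the same reason as in the Heisenberg group. One would guess that small spheres inherit this. The weak point is that uniform convergence of functions does not control the topology of their level sets. It turns out that the answer to the question is no.

\begin{theorem}\label{thm:main}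
There are a smooth bracket-generating sub-Riemannian structure of rank $4$ on $\mathbb R^6$ and non-empty open intervals $I_k\subset(0,\infty)$ with $\sup I_k\to0$ such that $S_r(0)$ is disconnected for all $r\in\bigcup_kI_k$. Hence no $r_0(0)$ as in the question exists.
\end{theorem}

\begin{theorem}\label{thm:higher}
For every $n\ge6$ there are an $n$-dimensional sub-Riemannian manifold and a point $x$ such that $S_r(x)$ is not homeomorphic to $S^{n-1}$ for all $r$ in a union of non-empty open intervals accumulating at $0$.
\end{theorem}

The third theorem describes two situations in which the guess is correct. Given integer weights $\nu_1,\dots,\nu_n\ge1$ and the dilation $\delta_\lambda(y)=(\lambda^{\nu_j}y_j)_j$, a vector field $X$ is \emph{homogeneous of degree $-1$} if $(\delta_\lambda)_*X=\lambda X$, that is, if its components satisfy $X^j(\delta_\lambda y)=\lambda^{\nu_j-1}X^j(y)$. The terms in part (a) are recalled in Section~\ref{sec:nilp}.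

\begin{theorem}\label{thm:positive}
Let $x\in M$, and suppose that one of the following holds.
\begin{itemize}
\item[(a)] The nilpotent approximation at $x$ has no non-constant abnormal length minimizer issuing from the origin.
\item[(b)] In some coordinates centered at $x$, the distribution $\Delta$ is spanned near $0$ by linearly independent vector fields that are homogeneous of degree $-1$ for a dilation $\delta_\lambda(y)=(\lambda^{\nu_j}y_j)_j$ with integers $\nu_j\ge1$; the metric $g$ is arbitrary.
\end{itemize}
Then there is $r_0>0$ such that $S_r(x)$ is homeomorphic to $S^{n-1}$ for all $0<r<r_0$.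
\end{theorem}

The example of Theorem~\ref{thm:main} differs from a structure of type (b) by a perturbation that vanishes to infinite order at $0$ (Remark~\ref{rem:flat}). So no jet at $x$, even of infinite order, decides the question. We do not settle the dimensions $3\le n\le5$, real-analytic structures, or equiregular ones.

Section~\ref{sec:model} shows the mechanism on a function of two variables. Sections~\ref{sec:plane} and~\ref{sec:structures} build a family of structures $\Delta^G$ on $\mathbb R^6$, Section~\ref{sec:unit} finds a disconnected sphere of radius close to $1$, and Section~\ref{sec:scales} repeats it at infinitely many scales. Theorems~\ref{thm:higher} and~\ref{thm:positive} are proved in Sections~\ref{sec:higher} and~\ref{sec:positive}; the latter is independent of the rest.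

\section{A model: two valleys that cross}\label{sec:model}

A level set of a continuous function is disconnected as soon as it has points on both sides of a closed barrier that it does not meet. We look for a hill of the distance function surrounded by lower ground. For $\varepsilon\ge0$ consider on $\mathbb R^2$ the function
\[
\phi_\varepsilon(\tau,w)=-\tfrac14\tau+\min\bigl(|w|,\,|w-\varepsilon\tau|\bigr)^{1/2}.
\]
It has two valleys, along the lines $w=0$ and $w=\varepsilon\tau$, which cross at the origin and descend as $\tau$ grows; leaving a valley by an amount $\delta$ costs $\sqrt\delta$. For $\varepsilon=0$ the valleys coincide, $\phi_0$ is strictly decreasing in $\tau$, and each level set is a graph over the $w$-axis. Moreover $|\phi_\varepsilon-\phi_0|\le\sqrt{\varepsilon|\tau|}$, so $\phi_\varepsilon\to\phi_0$ uniformly on compact sets.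

Let $\varepsilon>0$ and let $T$ be the open triangle $0<w<\varepsilon\tau$, $\tau<8\varepsilon$ (Figure~\ref{fig:model}). On the two sides that lie in the valleys, $\phi_\varepsilon=-\tau/4\le0$. On the third side $\tau=8\varepsilon$ the minimum is at most $\varepsilon\tau/2=4\varepsilon^2$, so $\phi_\varepsilon\le-2\varepsilon+2\varepsilon=0$. At the point $(2\varepsilon,\varepsilon^2)\in T$, halfway between the valleys, $\phi_\varepsilon=-\varepsilon/2+\varepsilon=\varepsilon/2$. Therefore, for $0<c<\varepsilon/2$, the level set $\{\phi_\varepsilon=c\}$ misses $\partial T$, meets $T$, and contains the point $(-4c,0)\notin\overline T$. It is disconnected.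

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.5cm]
\fill[gray!12] (0,0)--(8,0)--(8,8)--cycle;
\draw[thick] (-1.5,0)--(9,0) node[right] {$w=0$};
\draw[thick] (-1.5,-1.5)--(8.6,8.6) node[right] {$w=\varepsilon\tau$};
\draw[dashed] (8,0)--(8,8);
\node[right] at (8,4) {$\tau=8\varepsilon$};
\draw[domain=0.172:5.828,smooth] plot (\x,{(1+\x)*(1+\x)/16});
\draw[domain=0.172:5.828,smooth] plot (\x,{\x-(1+\x)*(1+\x)/16});
\fill (2,1) circle (1.5pt) node[right] {$(2\varepsilon,\varepsilon^2)$};
\end{tikzpicture}
\caption{The function $\phi_\varepsilon=-\tau/4+\min(|w|,|w-\varepsilon\tau|)^{1/2}$ is at most $0$ on the boundary of the shaded triangle and equals $\varepsilon/2$ at the marked point. The thick lines are its two valleys. The lens-shaped curve is the part of the level set $\{\phi_\varepsilon=\varepsilon/4\}$ inside the triangle; it is formed by the arcs $w=(\varepsilon+\tau)^2/16$ and $w=\varepsilon\tau-(\varepsilon+\tau)^2/16$.}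
\label{fig:model}
\end{figure}

Both features of $\phi_\varepsilon$ are needed. If the valleys are parallel, say $w=0$ and $w=\delta$, the minimum does not depend on $\tau$ and the function is again strictly decreasing in $\tau$. If the cost is linear, $C\min(|w|,|w-\varepsilon\tau|)$, it is $C\varepsilon$-Lipschitz in $\tau$ and the function is strictly decreasing in $\tau$ once $C\varepsilon<\frac14$. The square root beats the slope $-\tau/4$ for every $\varepsilon>0$, at the scale $\tau\sim\varepsilon$.

We shall build a structure on $\mathbb R^6\ni(q_1,q_2,z,w)$, with $q_1,q_2\in\mathbb R^2$, whose distance from the origin behaves like $1+\phi_\varepsilon(1-z,w)$ on the plane $q_1=q_2=0$ near $z=1$, $w=0$; the slope $\frac14$ comes from $z^{1/4}\approx1-\frac14(1-z)$. This requires four things: two families of shortest curves of length $z^{1/4}$, ending at heights $w=0$ and $w=G(z)$ for a function $G$ that we may prescribe; a square-root cost, from below and from above, for ending at other heights; a barrier also in the directions $q_1$ and $q_2$; and a choice of $G$ for which the valleys cross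 at infinitely many scales.

\section{A quartic isoperimetric problem in the plane}\label{sec:plane}

On $\mathbb R^2\ni q=(x,y)$ let $\omega=|q|^2(x\,dy-y\,dx)$. This form is invariant under rotations, vanishes on radial vectors, changes sign under reflections in lines through $0$, is multiplied by $\lambda^4$ under $q\mapsto\lambda q$, and satisfies $|\omega_q(v)|\le|q|^3|v|$. Let $M_0$ be the supremum of $\int_\gamma\omega$ over Lipschitz loops $\gamma$ based at $0$ of length at most $1$. The last inequality gives $M_0\le1$, and a counterclockwise circle through $0$ gives $M_0>0$ by Stokes' theorem, since $d\omega=4|q|^2\,dx\wedge dy$. We normalize by setting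
\[
a=1/M_0\ge1,\qquad \alpha=a\,\omega,
\]
and we call $\int_\gamma\alpha$ the \emph{flux} of the curve $\gamma$.

\begin{lemma}\label{lem:iso}
\begin{itemize}
\item[(a)] Every absolutely continuous curve $q(t)$ from $0$ of length $\ell$ satisfies $\int|\alpha(\dot q)|\,dt\le a\ell^4$.
\item[(b)] Every absolutely continuous loop at $0$ of length $\ell$ has flux of absolute value at most $\ell^4$.
\item[(c)] There is a loop $\sigma:[0,1]\to\mathbb R^2$ with $\sigma(0)=\sigma(1)=0$, $|\dot\sigma|=1$ almost everywhere, $\int_0^1\sigma^*\alpha=1$ and $\int_0^{1/2}\sigma^*\alpha\ge\frac12$.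
\end{itemize}
\end{lemma}

\begin{proof}
(a) Along the curve $|q|\le\ell$, so $|\alpha(\dot q)|\le a\ell^3|\dot q|$.

(b) Reparametrize by arc length and scale by $1/\ell$ to get a Lipschitz loop of length $1$, whose flux is at most $aM_0=1$. Applying this to the reflected loop bounds the flux from below.

(c) Parametrize a maximizing sequence $\gamma_k$ on $[0,1]$ with $|\dot\gamma_k|\le1$. A subsequence converges uniformly to a loop $\sigma$, with $\dot\gamma_k\to\dot\sigma$ weak-$*$ in $L^\infty$. The coefficients of $\alpha$ along $\gamma_k$ converge uniformly, so the fluxes converge, and $\sigma$ has flux $1$ and $|\dot\sigma|\le1$. By (b) its length is at least $1$, so $|\dot\sigma|=1$ almost everywhere. Reversing a curve and reflecting it each change the sign of the flux, so replacing $\sigma(t)$ by the reflection of $\sigma(1-t)$ exchanges the fluxes of the two halves; we choose the version whose first half has the larger flux.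
\end{proof}

We fix $\sigma$ once and for all. The next lemma will provide the barrier in the directions $q_i$. Near $0$ the form $\alpha$ is of order $|q|^3$, so the last piece of $\sigma$, of length $s$, carries flux of order $s^4$ only. Omitting it saves length of order $s$ at almost no loss of flux: to collect a given flux it is cheaper, to first order in $|q|$, to end at a nearby point $q$ than to return to $0$.

\begin{lemma}\label{lem:stop}
There is $\rho_0\in(0,\frac18]$ such that for all $z\in[\frac12,1]$ and $q\in\mathbb R^2$ with $|q|\le\rho_0$ there are $\lambda\in[\frac12,2]$, $s\in[0,\frac14]$ and a rotation $\mathcal R$ for which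
\[
\eta(t)=\lambda\mathcal R\,\sigma(t/\lambda),\qquad 0\le t\le\ell:=\lambda(1-s),
\]
is a unit-speed curve from $0$ to $q$ with flux $z$ and length $\ell\le z^{1/4}-\frac14|q|$.
\end{lemma}

\begin{proof}
For $s\in[0,1]$ let $R(s)=|\sigma(1-s)|\le s$, and let $e(s)=\int_{1-s}^1\sigma^*\alpha$ be the flux of the omitted piece. Then $|e(s)|\le a\int_0^st^3\,dt=as^4/4$. With $s_1=\min(\frac14,(2a)^{-1/3})$ we get $|e(s)|\le s/8\le\frac1{32}$ for $s\le s_1$. Let $R_1=\max_{[0,s_1]}R$. It is positive because $\sigma$ has unit speed, and $R_1\le\frac14$. Put $\rho_0=R_1/2$.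

The curve $\lambda\sigma|_{[0,1-s]}$ has flux $\lambda^4(1-e(s))$ and ends at distance $\lambda R(s)$ from $0$. We want these to be $z$ and $|q|$; eliminating $\lambda$ gives the equation $Q(s)=|q|^4/z$ for $Q=R^4/(1-e)$. The function $Q$ is continuous on $[0,s_1]$, vanishes at $0$, and has maximum at least $\frac{32}{33}R_1^4>\frac18R_1^4\ge|q|^4/z$. So the equation has a solution $s\in[0,s_1]$. Put $\lambda=(z/(1-e(s)))^{1/4}$; then $\frac{16}{33}\le\lambda^4\le\frac{32}{31}$, so $\lambda\in[\frac12,2]$, the flux is $z$, and $(\lambda R(s))^4=zQ(s)=|q|^4$. Choose $\mathcal R$ so that the curve ends at $q$.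

For $0\le x\le\frac1{32}$ we have $(1+x)^4(1-x)\ge(1+4x)(1-x)\ge1$, that is, $(1-x)^{-1/4}\le1+x$. As $e(s)\le s/8$, this gives
\[
\ell=z^{1/4}(1-e(s))^{-1/4}(1-s)\le z^{1/4}\bigl(1+\tfrac s8\bigr)(1-s)\le z^{1/4}\bigl(1-\tfrac78s\bigr)\le z^{1/4}-\tfrac7{10}s,
\]
where we used $z^{1/4}\ge2^{-1/4}>\frac45$. Finally $|q|=\lambda R(s)\le2s$, so $\frac7{10}s\ge\frac14|q|$.
\end{proof}

\section{The structures $\Delta^G$}\label{sec:structures}

On $\mathbb R^6\ni(q_1,q_2,z,w)$, with $q_i=(x_i,y_i)$ and $q=(q_1,q_2)$, let $\alpha_i$ be the form $\alpha$ in the variable $q_i$. For $G\in C^\infty(\mathbb R)$ with $G(0)=0$ let $\Delta^G$ be the distribution of rank $4$ defined by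
\begin{equation}\label{eq:def}
dz=\alpha_1+\alpha_2,\qquad dw=G'(z)\,\alpha_1+|q_1|^4\alpha_2,
\end{equation}
with the metric $|dq_1|^2+|dq_2|^2$. Every absolutely continuous curve $q(t)$ in $\mathbb R^4$ from $0$ has a unique horizontal lift from $0$, of the same length, obtained by integrating first $z$ and then $w$. An orthonormal frame is
\begin{gather*}
X_1=\partial_{x_1}-a|q_1|^2y_1Z,\quad Y_1=\partial_{y_1}+a|q_1|^2x_1Z,\quad
X_2=\partial_{x_2}-a|q_2|^2y_2W,\quad Y_2=\partial_{y_2}+a|q_2|^2x_2W,\\
Z=\partial_z+G'(z)\,\partial_w,\qquad W=\partial_z+|q_1|^4\partial_w .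
\end{gather*}

The definition is designed as follows. The coordinate $z$ adds up the fluxes in the two planes. Two loops of lengths $\ell_1,\ell_2$ run simultaneously have joint length at least $(\ell_1^2+\ell_2^2)^{1/2}$ and total flux at most $\ell_1^4+\ell_2^4$, so an efficient curve spends almost all its length in one plane. This is the reason for the factor $|q|^2$ in $\omega$: for the area form the bound on the flux would be proportional to $\ell_1^2+\ell_2^2$, and all ways of sharing the length would be equally good. The coordinate $w$ records which plane was used: if $q_2\equiv0$ then $dw=G'(z)\,dz$ and $w=G(z)$, while if $q_1\equiv0$ then $w=0$. The term $|q_1|^4\alpha_2$ allows $w$ to be adjusted by a small motion in the idle plane; a motion of size $\theta$ changes $w$ by about $\theta^4$ and adds about $\theta^2$ to the length, which is the square-root cost. The same term makes $\Delta^G$ bracket-generating even where $G$ is flat.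

\begin{lemma}\label{lem:bracket}
For every $G$, the distribution $\Delta^G$ is bracket-generating at every point.
\end{lemma}

\begin{proof}
The field $Z$ commutes with $\partial_{x_1},\partial_{y_1}$ and annihilates functions of $q_1$. Hence $[X_1,Z]=0$ and
\[
[X_1,Y_1]=a\bigl(\partial_{x_1}(|q_1|^2x_1)+\partial_{y_1}(|q_1|^2y_1)\bigr)Z=4a|q_1|^2Z,
\]
so that $[X_1,[X_1,Y_1]]=8ax_1Z$ and $[X_1,[X_1,[X_1,Y_1]]]=8aZ$. The field $W$ commutes with $\partial_{x_2},\partial_{y_2}$ and annihilates functions of $q_2$, so the same computation gives $[X_2,[X_2,[X_2,Y_2]]]=8aW$. Thus the Lie algebra $\mathcal L$ generated by the frame contains $Z$, $W$ and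
\[
W-Z=\varphi\,\partial_w,\qquad \varphi=|q_1|^4-G'(z).
\]
No coefficient depends on $w$, so for functions $\psi(q_1,z)$ we have $[Z,\psi\partial_w]=(\partial_z\psi)\,\partial_w$ and $[X_1,\psi\partial_w]=(X_1\psi)\,\partial_w$. Bracketing $\varphi\,\partial_w$ repeatedly with $Z$ shows that $G^{(i)}(z)\,\partial_w\in\mathcal L$ for all $i\ge2$. Bracketing it four times with $X_1$ gives $\bigl(24-X_1^4(G'(z))\bigr)\partial_w$, since $\partial_{x_1}^4|q_1|^4=24$. On functions of $(q_1,z)$ the field $X_1$ acts as $\partial_{x_1}-a|q_1|^2y_1\partial_z$, so $X_1^4(G'(z))$ is a combination of $G''(z),\dots,G^{(5)}(z)$ with coefficients polynomial in $q_1$. At a given point, either $G^{(i)}(z)\ne0$ for some $2\le i\le5$, or the last field equals $24\,\partial_w$. In both cases the values of $\mathcal L$ at the point contain $\partial_w$, then $\partial_z$ by means of $Z$, then $\partial_{x_i},\partial_{y_i}$ by means of the frame.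
\end{proof}

Let $f_G=d(0,\cdot)$ be the distance from the origin for $\Delta^G$, a continuous function, and let $S^G_r=\{f_G=r\}$. For $r>0$ put
\[
\delta_r(q,z,w)=(rq,\,r^4z,\,r^8w),\qquad G_r(z)=r^{-8}G(r^4z).
\]

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] Consider a horizontal curve from $0$ of length $\ell$ whose projections $q_i(t)$ have lengths $\ell_i$. Then $\ell_1^2+\ell_2^2\le\ell^2$ and $|z(t)|\le a\ell^4$ for all $t$. If the curve ends at $(q,z,w)$, then
\begin{equation}\label{eq:w}
w=\int G'(z(t))\,\alpha_1+\int|q_1(t)|^4\alpha_2,\qquad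
w-G(z)=\int\bigl(|q_1(t)|^4-G'(z(t))\bigr)\alpha_2 .
\end{equation}
\item[(b)] We have $f_G\ge|q|$, with equality at the points where $q_2=0$ and $z=w=0$. The sets $\{f_G\le r\}$ are compact.
\item[(c)] For $z>0$ and $w\in\mathbb R$ we have $f_G(0,0,z,w)\ge z^{1/4}$, with equality for $w=0$ and for $w=G(z)$.
\item[(d)] We have $f_G\circ\delta_r=r\,f_{G_r}$; in particular $S^G_{rs}=\delta_r(S^{G_r}_s)$ for $r,s>0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The vector $(\ell_1,\ell_2)=\int(|\dot q_1|,|\dot q_2|)\,dt$ has norm at most $\int|\dot q|\,dt=\ell$. Lemma~\ref{lem:iso}(a) gives $|z(t)|\le a(\ell_1^4+\ell_2^4)\le a\ell^4$. The first identity in \eqref{eq:w} is the definition. For the second, write $\alpha_1=dz-\alpha_2$ along the curve and use $\int G'(z)\,dz=G(z)-G(0)=G(z)$.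

(b) The projection to $\mathbb R^4$ preserves length, so $f_G\ge|q|$. The segment $t\mapsto(tq_1,0,0,0)$ is horizontal because $\alpha_1$ vanishes on radial vectors. Along curves of length at most $r+1$, the coordinates $q$ and $z$ are bounded by (a), hence so are $G'(z)$ and, by \eqref{eq:w} and Lemma~\ref{lem:iso}(a), $w$. So $\{f_G\le r\}$ is bounded, and it is closed.

(c) The projections are loops, so $z\le\ell_1^4+\ell_2^4\le\ell^4$ by Lemma~\ref{lem:iso}(b). The lifts of $(0,z^{1/4}\sigma)$ and $(z^{1/4}\sigma,0)$ have length $z^{1/4}$ and end at heights $w=0$ and $w=G(z)$, by the first and the second identity in \eqref{eq:w}.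

(d) Let $(q,z,w)$ be horizontal for $\Delta^{G_r}$ and let $(\tilde q,\tilde z,\tilde w)$ be its image under $\delta_r$. Then $\tilde\alpha_i=r^4\alpha_i$ and $G_r'(z)=r^{-4}G'(\tilde z)$, so $d\tilde z=\tilde\alpha_1+\tilde\alpha_2$ and $d\tilde w=r^8\bigl(r^{-4}G'(\tilde z)\alpha_1+|q_1|^4\alpha_2\bigr)=G'(\tilde z)\tilde\alpha_1+|\tilde q_1|^4\tilde\alpha_2$. Thus $\delta_r$ is a bijection between the horizontal curves of the two structures, and it multiplies lengths by $r$.
\end{proof}

Part (c) exhibits the two valleys of Section~\ref{sec:model}.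

\section{A disconnected sphere at unit scale}\label{sec:unit}

We now let the valleys cross at $z=1$ at a small angle $\varepsilon$.

\begin{proposition}\label{prop:unit}
Let $K\ge1$. There are constants $\varepsilon_0,C_*,c_*>0$ with $C_*\varepsilon_0<c_*$, depending only on $K$ and on planar curves fixed once and for all, such that the following holds. Let $0<\varepsilon<\varepsilon_0$ and let $G\in C^\infty(\mathbb R)$ satisfy
\begin{equation}\label{eq:hyp}
G(0)=0,\qquad |G'|\le K\varepsilon\ \text{ on }[-16a,16a],\qquad G(z)=\varepsilon(1-z)\ \text{ on }[\tfrac34,1].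
\end{equation}
Then there are a bounded convex open set $V\subset\{z>\frac34\}$ and a point $P\in V$ with
\[
\max_{\partial V}f_G\le1+C_*\varepsilon^2,\qquad f_G(P)\ge1+c_*\varepsilon .
\]
The sphere $S_r^G$ is disconnected for all $r\in(1+C_*\varepsilon^2,\,1+c_*\varepsilon)$.
\end{proposition}

Throughout this section $G$ satisfies \eqref{eq:hyp} and $f=f_G$. The interval $[-16a,16a]$ is chosen so that, by Lemma~\ref{lem:basic}(a),
\begin{equation}\label{eq:small}
|G'(z(t))|\le K\varepsilon\quad\text{along every horizontal curve from $0$ of length at most $2$.}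
\end{equation}

\subsection{The ridge between the valleys}

A curve whose length exceeds the optimum $z^{1/4}$ by $s$ can spend only a length $m$ of order $\sqrt s$ in the idle plane, and this moves its endpoint off a valley by at most a multiple of $m^4$, that is, of $s^2$.

\begin{lemma}\label{lem:lower}
Let $K\varepsilon\le1$, $0<\tau\le\frac14$ and $P_\tau=(0,0,1-\tau,\frac12\varepsilon\tau)$. Then
\[
f(P_\tau)\ge\min\bigl(2,\ 1-\tau+c_0\sqrt{\varepsilon\tau}\,\bigr),\qquad c_0=\bigl(32\sqrt{34a}\,\bigr)^{-1}.
\]
In particular, if $c_*=c_0^2/4$, $\varepsilon\le\frac14$ and $P=P_{c_*\varepsilon}$, then $f(P)\ge1+c_*\varepsilon$.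
\end{lemma}

\begin{proof}
Write $z_P=1-\tau$ and $w_P=\frac12\varepsilon\tau$. By \eqref{eq:hyp}, $G(z_P)=\varepsilon\tau$, so $w_P$ is at distance $\frac12\varepsilon\tau$ from both $0$ and $G(z_P)$. Consider a horizontal curve from $0$ to $P_\tau$ of length $\ell\le2$. Its projections are loops at $0$ of lengths $\ell_1,\ell_2$; let $m=\min(\ell_1,\ell_2)$ and $\zeta=z_P^{1/4}$. By Lemmas~\ref{lem:iso}(b) and~\ref{lem:basic}(a),
\[
\zeta^4\le\ell_1^4+\ell_2^4\le\ell^4-2\ell_1^2\ell_2^2 .
\]
So $s:=\ell-\zeta\ge0$. The longer loop satisfies $\max(\ell_1,\ell_2)^4\ge z_P/2\ge\frac38>\frac14$, so $2\ell_1^2\ell_2^2\ge m^2$ and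
\[
m^2\le\ell^4-\zeta^4\le4\ell^3s\le32s .
\]
If $m=\ell_2$, we use the second identity in \eqref{eq:w}, the bound $|q_1|\le2$, \eqref{eq:small} and Lemma~\ref{lem:iso}(a):
\[
\tfrac12\varepsilon\tau=|w_P-G(z_P)|\le(16+K\varepsilon)\,am^4\le17am^4 .
\]
If $m=\ell_1$, we use the first identity in \eqref{eq:w} and $|q_1|\le m$, $\ell_2\le2$:
\[
\tfrac12\varepsilon\tau=w_P\le K\varepsilon\,am^4+m^4a\ell_2^4\le17am^4 .
\]
In both cases $\frac12\varepsilon\tau\le17a(32s)^2$, which means $s\ge c_0\sqrt{\varepsilon\tau}$. Since $\zeta\ge1-\tau$, every curve to $P_\tau$ has length greater than $2$ or at least $1-\tau+c_0\sqrt{\varepsilon\tau}$. For $\tau=c_*\varepsilon\le\frac14$ we have $c_0\sqrt{\varepsilon\tau}=\frac12c_0^2\varepsilon=2c_*\varepsilon$, and $1-\tau+2c_*\varepsilon=1+c_*\varepsilon<2$.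
\end{proof}

\subsection{Short curves near the valleys}

To bound $f$ from above we run the curve $\eta$ of Lemma~\ref{lem:stop} in one plane and a small curve in the other. The small curve must adjust $w$ without changing $z$, so it must have flux zero. We fix its shape in advance, as a curve on $[0,\frac12]$ that accompanies the first half of $\sigma$.

\emph{The loops $k^\pm$.} When $\eta$ runs in the first plane, $w-G(z)$ is essentially $\int|q_1|^4\alpha_2$, so we use two opposite circuits, one while $|q_1|$ is small and one while it is large. Pick a point of $(0,\frac12)$ where $|\sigma|=2b>0$, a closed interval $J_2\subset(0,\frac12)$ around it on which $|\sigma|\ge b$, and let $J_1=[0,b/2]$, on which $|\sigma|\le b/2$; then $J_1\cap J_2=\emptyset$. Let $k^+:[0,\frac12]\to\mathbb R^2$ run at constant speed once counterclockwise around the circle $(1+\cos\psi,\sin\psi)$, from $\psi=-\pi$ to $\psi=\pi$, during $J_2$, once clockwise during $J_1$, and let it rest at $0$ otherwise. On the circle $x\,dy-y\,dx=(1+\cos\psi)\,d\psi$, so the flux density has constant sign on each circuit. If $F>0$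 is the flux of the counterclockwise circuit, then
\[
\int(k^+)^*\alpha=0,\qquad \int|(k^+)^*\alpha|=2F,\qquad \beta_1:=\int_0^{1/2}|\sigma|^4(k^+)^*\alpha\ge\Bigl(b^4-\frac{b^4}{16}\Bigr)F>0 .
\]
Let $k^-$ be a reflection of $k^+$; for it the last integral equals $-\beta_1$.

\emph{The profile $j$.} When $\eta$ runs in the second plane, a radial excursion in the first plane has $\alpha_1=0$ and switches on the term $|q_1|^4\alpha_2$. Let $t_0=1/(8a)$ and let $j:[0,\frac12]\to[0,1]$ be equal to $1$ on $[t_0,\frac12-t_0]$, equal to $0$ at the endpoints, and linear in between. Since the flux density of $\sigma$ is at most $a$ in absolute value,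
\[
\beta_2:=\int_0^{1/2}j^4\,\sigma^*\alpha\ge\tfrac12-2t_0a=\tfrac14 .
\]
This excursion raises $w$ but cannot lower it, which explains the one-sided condition in part (ii) below.

\begin{lemma}\label{lem:upper}
There are $C\ge1$ and $w_0,\varepsilon_1>0$, depending only on $K$ and the curves fixed above, such that for $\varepsilon\le\varepsilon_1$, $|q_1|,|q_2|\le\rho_0$ and $z\in[\frac34,1]$ the following hold.
\begin{itemize}
\item[(i)] If $|w-G(z)|\le w_0$, then $f(q_1,q_2,z,w)\le z^{1/4}-\frac14|q_1|+C\bigl(|q_2|^2+|w-G(z)|^{1/2}\bigr)$.
\item[(ii)] If $a|q_1|^4\le w\le w_0$, then $f(q_1,q_2,z,w)\le z^{1/4}-\frac14|q_2|+C\bigl(|q_1|^2+w^{1/2}\bigr)$.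
\end{itemize}
\end{lemma}

\begin{proof}
Let $E=\max\bigl(\int|\dot k^+|^2,\int|j'|^2\bigr)$, $\beta=\min(\beta_1,\beta_2)$, and define $\theta_0,w_0,\varepsilon_1,C$ by
\[
E\theta_0^2=\tfrac12,\qquad w_0=\tfrac1{32}\beta\theta_0^4,\qquad 2FK\varepsilon_1=\tfrac1{32}\beta_1,\qquad C=\max\bigl(4,E\sqrt{32/\beta}\,\bigr).
\]
We write $\bar q_i,\bar z,\bar w$ for the coordinates of the target.

\emph{Length.} In both parts the main curve is a curve $\eta:[0,\ell]\to\mathbb R^2$ from Lemma~\ref{lem:stop}, with $\ell\le1$ and $\ell-\lambda/2\ge\lambda/4\ge\frac18$. The curve $p$ in the other plane equals $\theta\,c(t/\lambda)$ on $[0,\lambda/2]$, where $0\le\theta\le\theta_0$ and $c$ is $k^\pm$ or $j\mathbf e$ with a fixed unit vector $\mathbf e$; on $[\lambda/2,\ell]$ it goes at constant speed along the segment from $0$ to its target $\bar p$. The total length is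
\begin{equation}\label{eq:length}
\int_0^\ell\sqrt{1+|\dot p|^2}\,dt\le\ell+\frac12\int_0^\ell|\dot p|^2dt\le\ell+\frac{E\theta^2}{2\lambda}+\frac{|\bar p|^2}{2(\ell-\lambda/2)}\le\ell+E\theta^2+4|\bar p|^2 .
\end{equation}
This is at most $1+\frac12+\frac1{16}$, so \eqref{eq:small} applies.

(i) Let $q_1=\eta$ end at $\bar q_1$ with flux $\bar z$, and let $q_2=p$ with $c=k^\pm$. The flux of $q_2$ is zero, because that of $k^\pm$ is zero and the last part is radial. So the lift ends at height $z=\bar z$. By the second identity in \eqref{eq:w} and $|q_1(t)|=\lambda|\sigma(t/\lambda)|$, it ends at $w=G(\bar z)+\Psi_\pm(\theta)$, where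
\[
\Psi_\pm(\theta)=\pm\lambda^4\beta_1\theta^4-\int G'(z(t))\,\alpha_2,\qquad\Bigl|\int G'(z(t))\,\alpha_2\Bigr|\le2FK\varepsilon\,\theta^4\le\tfrac1{32}\beta_1\theta^4 .
\]
As $\lambda^4\ge\frac1{16}$, we obtain $\pm\Psi_\pm(\theta)\ge\frac1{32}\beta_1\theta^4$. Let $\pm$ be the sign of $\bar w-G(\bar z)$ and define $\theta_*\le\theta_0$ by $\theta_*^4=32|\bar w-G(\bar z)|/\beta_1$. Then $\Psi_\pm(0)=0$ and $\pm\Psi_\pm(\theta_*)\ge|\bar w-G(\bar z)|$. The function $\Psi_\pm$ is continuous, since $z(t)$ and $q_2(t)$ are polynomial in $\theta$, so some $\theta\in[0,\theta_*]$ gives $\Psi_\pm(\theta)=\bar w-G(\bar z)$. Now $E\theta^2\le C|\bar w-G(\bar z)|^{1/2}$, and \eqref{eq:length} with Lemma~\ref{lem:stop} gives (i).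

(ii) Let $q_2=\eta$ end at $\bar q_2$ with flux $\bar z$, and let $q_1=p$ with $c=j\mathbf e$. Both parts of $q_1$ are radial, so $\alpha_1=0$ along the curve and the lift ends at $z=\bar z$. By the first identity in \eqref{eq:w} it ends at
\[
w=\int|q_1|^4\alpha_2=\lambda^4\beta_2\theta^4+e_0,
\]
where $e_0$, the contribution of $[\lambda/2,\ell]$, does not depend on $\theta$ and satisfies $|e_0|\le|\bar q_1|^4a\ell^4\le a|\bar q_1|^4\le\bar w$. Hence $0\le\bar w-e_0\le2\bar w$, and $\theta^4=(\bar w-e_0)/(\lambda^4\beta_2)$ defines a number with $\theta^4\le32\bar w/\beta_2\le\theta_0^4$ for which the lift ends at $\bar w$. Again $E\theta^2\le C\bar w^{1/2}$, and \eqref{eq:length} gives (ii).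
\end{proof}

\subsection{The barrier}

\begin{proof}[Proof of Proposition~\ref{prop:unit}]
We thicken the triangle of Section~\ref{sec:model} in the directions $q$ and raise its base from $w=0$ to a small height $\mu$, so that Lemma~\ref{lem:upper}(ii) applies. In the triangle the square-root terms are of order $\varepsilon$; the depth $D$ and the width $\kappa$ are chosen so that the linear gains $D/4$ and $\kappa/8$ cancel them exactly. Let
\[
D=16C^2\varepsilon,\qquad\kappa=32C^2\varepsilon,\qquad\mu=a\kappa^4,\qquad C_*=C(1+\sqrt a\,)(32C^2)^2,
\]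
\[
V=\bigl\{\,|q|<\kappa,\ \ 1-D<z<1,\ \ \mu<w<\varepsilon(1-z)\,\bigr\},
\]
and let $c_*$ and $P$ be as in Lemma~\ref{lem:lower}. Choose $\varepsilon_0$ with $C_*\varepsilon_0<c_*$ and so small that for $\varepsilon<\varepsilon_0$
\[
\kappa\le\rho_0,\quad D\le\tfrac14,\quad\varepsilon D\le w_0,\quad\varepsilon\le\min(\varepsilon_1,\tfrac1K,\tfrac14),\quad\mu<\tfrac12c_*\varepsilon^2;
\]
the last condition is possible because $\mu$ is of order $\varepsilon^4$. The set $V$ is bounded, open and convex, and lies in $\{z>\frac34\}$. The point $P=(0,0,1-c_*\varepsilon,\frac12c_*\varepsilon^2)$ lies in $V$, since $c_*<1\le16C^2$ and $\mu<\frac12c_*\varepsilon^2<\varepsilon\cdot c_*\varepsilon$. Lemma~\ref{lem:lower} gives $f(P)\ge1+c_*\varepsilon$.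

On $\overline V$ we have $|q|\le\kappa$, $1-D\le z\le1$ and $\mu\le w\le\varepsilon(1-z)=G(z)\le\varepsilon D$. This is where the crossing of the valleys is used: the faces $w=\mu$ and $w=G(z)$ meet before $z$ reaches $1$, so $z<1$ on $\overline V$ and there is no face on that side. Also $w\ge\mu\ge a|q_1|^4$, so both parts of Lemma~\ref{lem:upper} apply on $\overline V$, and
\[
C\,w^{1/2},\ \ C\,|w-G(z)|^{1/2}\ \le\ C\sqrt{\varepsilon D}=4C^2\varepsilon=\tfrac14D=\tfrac18\kappa .
\]
A point of $\partial V$ lies on one of four faces.
\begin{itemize}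
\item If $w=\mu$, part (ii) gives $f\le1+C(\kappa^2+\sqrt a\,\kappa^2)$.
\item If $w=G(z)$, part (i) gives $f\le1+C\kappa^2$.
\item If $|q|=\kappa$, then $|q_1|\ge\kappa/2$ or $|q_2|\ge\kappa/2$. Part (i) in the first case and part (ii) in the second give $f\le1-\frac18\kappa+C\kappa^2+\frac18\kappa=1+C\kappa^2$.
\item If $z=1-D$, then $z^{1/4}\le1-\frac14D$, and part (i) gives $f\le1-\frac14D+C\kappa^2+\frac14D=1+C\kappa^2$.
\end{itemize}
In all cases $f\le1+C(1+\sqrt a\,)\kappa^2=1+C_*\varepsilon^2$.

Let $1+C_*\varepsilon^2<r<1+c_*\varepsilon$. Then $S^G_r\cap\partial V=\emptyset$, so $S^G_r$ is the disjoint union of the relatively open sets $S^G_r\cap V$ and $S^G_r\setminus\overline V$. The first is non-empty: along a segment from $P$ to $\partial V$, whose points other than the last lie in $V$, the continuous function $f$ passes from a value above $r$ to a value below $r$. The second contains the point with $q_1=(r,0)$, $q_2=0$, $z=w=0$, by Lemma~\ref{lem:basic}(b) and because $z\ge\frac34$ on $\overline V$.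
\end{proof}

\section{Crossings at infinitely many scales}\label{sec:scales}

By Lemma~\ref{lem:basic}(d), a crossing at scale $r$ for $G$ is a crossing at unit scale for $G_r$. We add up rescaled bumps with disjoint supports. Proposition~\ref{prop:unit} holds for every small $\varepsilon$, so the amplitudes can decay fast enough for the sum to be smooth.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $h\in C_c^\infty(\mathbb R)$ with support in $[\frac12,2]$ and $h(z)=1-z$ on $[\frac34,\frac54]$. Let $K=\max(1,\|h'\|_\infty)$, fix an integer $\Lambda\ge2$ with $\Lambda^4>64a$, and put $r_k=\Lambda^{-k}$, $\varepsilon_k=e^{-k^2}$ and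
\[
\Gamma(z)=\sum_{k\ge1}\varepsilon_kr_k^8\,h(z/r_k^4).
\]
The $N$-th derivative of the $k$-th term is bounded by $e^{-k^2}\Lambda^{k(4N-8)}\|h^{(N)}\|_\infty$, which is summable in $k$ for each $N$. So $\Gamma\in C^\infty(\mathbb R)$, and all derivatives of $\Gamma$ vanish at $0$ because each term vanishes near $0$. The $k$-th term is supported in $[\frac12r_k^4,2r_k^4]$, and these intervals are disjoint since $\Lambda^4>4$. The structure $\Delta^\Gamma$ is smooth, of rank $4$, and bracket-generating by Lemma~\ref{lem:bracket}. We check \eqref{eq:hyp} with $\varepsilon=\varepsilon_k$ for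
\[
\Gamma_{r_k}(z)=r_k^{-8}\Gamma(r_k^4z)=\sum_{i\ge1}\varepsilon_i\,(r_i/r_k)^8\,h\bigl(z\,(r_k/r_i)^4\bigr),
\]
whose $i$-th term is supported in $[\frac12(r_i/r_k)^4,2(r_i/r_k)^4]$. First, $\Gamma_{r_k}(0)=0$. The terms with $i<k$ are supported in $z\ge\frac12\Lambda^4>16a$, so they vanish on $[-16a,16a]$. The terms with $i\ge k$ have derivatives bounded by $\varepsilon_i(r_i/r_k)^4\|h'\|_\infty\le K\varepsilon_k$ and disjoint supports, so $|\Gamma_{r_k}'|\le K\varepsilon_k$ on $[-16a,16a]$. The terms with $i>k$ are supported in $z\le2\Lambda^{-4}<\frac34$, so on $[\frac34,1]$ only the term $i=k$ remains, and $\Gamma_{r_k}(z)=\varepsilon_k(1-z)$ there.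

For all large $k$ we have $\varepsilon_k<\varepsilon_0$. Proposition~\ref{prop:unit} for $G=\Gamma_{r_k}$ and Lemma~\ref{lem:basic}(d) show that $S^\Gamma_r$ is disconnected for all $r$ in
\[
I_k=\bigl(r_k(1+C_*\varepsilon_k^2),\ r_k(1+c_*\varepsilon_k)\bigr).
\]
These intervals, indexed by the large $k$, are non-empty since $C_*\varepsilon_k<c_*$, and $\sup I_k\to0$. As $S^5$ is connected, no $r_0(0)$ exists.
\end{proof}

\begin{remark}\label{rem:flat}
For $G=0$ the frame $X_1,Y_1,X_2,Y_2$ is homogeneous of degree $-1$ for the weights $(1,1,1,1,4,8)$: its $z$-components are homogeneous of degree $3$ and its $w$-components of degree $7$. So $\Delta^0$ satisfies hypothesis (b) of Theorem~\ref{thm:positive}, and its small spheres are homeomorphic to $S^5$. The frames of $\Delta^\Gamma$ and $\Delta^0$ differ by $-a|q_1|^2y_1\Gamma'(z)\partial_w$ and $a|q_1|^2x_1\Gamma'(z)\partial_w$, which vanish to infinite order at $0$. The two structures have the same infinite jet at $0$ and opposite answers. Flatness is forced by the construction: crossings of the valleys are zeros of $G$, and by Rolle's theorem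 a smooth function whose zeros accumulate at $0$ has all derivatives equal to zero there.
\end{remark}

\section{Higher dimensions}\label{sec:higher}

We take products with Euclidean space. The fiber of the product sphere over a point of the open ball is a round sphere, so the argument with the barrier $\partial V$ no longer separates it. What survives is the homology of the open ball, and we use the following form of the Jordan--Brouwer theorem \cite[Prop.~2B.1]{hatcher}: if $S\subset S^n$ is homeomorphic to $S^{n-1}$, then $\tilde H_i(S^n\setminus S)=0$ for all $i\ge1$.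

\begin{proof}[Proof of Theorem~\ref{thm:higher}]
Let $f=f_\Gamma$ with $\Gamma$ and $I_k$ as in Section~\ref{sec:scales}, let $l=n-6$, and equip $\mathbb R^6\times\mathbb R^l\ni(y,t)$ with the distribution $\Delta^\Gamma\oplus T\mathbb R^l$ and the product metric. It is bracket-generating, and
\[
d\bigl(0,(y,t)\bigr)^2=f(y)^2+|t|^2 .
\]
The inequality $\ge$ follows as in Lemma~\ref{lem:basic}(a). For $\le$, run a nearly shortest curve to $y$ and the segment to $t$ simultaneously, both at constant speed. In particular closed balls around $0$ are compact.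

Let $r\in I_k$ and $B=\{f<r\}\subset\mathbb R^6$. We claim that $H_5(B)\ne0$. Let $V_k$ and $P_k$ be the images under the linear map $\delta_{r_k}$ of the set $V$ and the point $P$ of Proposition~\ref{prop:unit} for $G=\Gamma_{r_k}$. By Lemma~\ref{lem:basic}(d), $f<r$ on $\partial V_k$ and $f(P_k)>r$, so
\[
\partial V_k\subset B\subset\mathbb R^6\setminus\{P_k\}.
\]
Since $V_k$ is bounded, open and convex, each ray from $P_k$ meets $\partial V_k$ exactly once. Thus the radial projection $\pi(y)=(y-P_k)/|y-P_k|$ restricts to a continuous bijection of the compact set $\partial V_k$ onto $S^5$, which is a homeomorphism. The isomorphism $H_5(\partial V_k)\to H_5(S^5)\cong\mathbb Z$ induced by $\pi$ factors through $H_5(B)$, which proves the claim.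

The ball $\mathbf B=\{f(y)^2+|t|^2<r^2\}$ deformation retracts onto $B\times\{0\}$ by $(y,t)\mapsto(y,(1-u)t)$, $u\in[0,1]$, so $H_5(\mathbf B)\ne0$. View $S_r(0)\subset\mathbb R^n\subset S^n$. The set $\mathbf B$ is open in $S^n\setminus S_r(0)$, and it is closed there because it is the intersection of $S^n\setminus S_r(0)$ with the compact ball $\{d(0,\cdot)\le r\}$. Hence $H_5(\mathbf B)$ is a direct summand of $H_5(S^n\setminus S_r(0))$, and this group is non-zero. By the quoted theorem $S_r(0)$ is not homeomorphic to $S^{n-1}$.
\end{proof}

\section{When small spheres are spheres}\label{sec:positive}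

\subsection{Monotonicity along dilations}

The Heisenberg argument uses only that the distance is strictly monotone along the orbits of the dilations. Consider coordinates centered at $x$, identifying a neighborhood $U$ of $x$ with an open subset of $\mathbb R^n$, and a dilation $\delta_\lambda(y)=(\lambda^{\nu_j}y_j)_j$. Let $N(y)=\sum_j|y_j|^{1/\nu_j}$, so that $N(\delta_\lambda y)=\lambda N(y)$, and fix $N_0>0$ with $\{N\le N_0\}\subset U$. Let $f=d(x,\cdot)$. As $d$ induces the topology of $M$, we have $\{f\le r_*\}\subset\{N<N_0\}$ for all small $r_*$.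

\begin{lemma}\label{lem:top}
Let $r_*>0$ and $\lambda_0\in(0,1)$ be such that $\{f\le r_*\}\subset\{N<N_0\}$ and $f(\delta_\lambda y)<f(y)$ whenever $0<f(y)\le r_*$ and $\lambda\in[\lambda_0,1)$. Then $S_r(x)$ is homeomorphic to $S^{n-1}$ for $0<r<r_*$.
\end{lemma}

\begin{proof}
Every $\lambda\in(0,1)$ is a power of a number in $[\lambda_0,1)$, so by iteration the inequality holds for all $\lambda\in(0,1)$. Let $\Sigma=\{N=1\}\subset\mathbb R^n$. The function $N$ increases strictly from $0$ to $\infty$ along Euclidean rays, so radial projection is a continuous bijection of the compact set $\Sigma$ onto $S^{n-1}$, hence a homeomorphism.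

Let $0<r<r_*$ and $\theta\in\Sigma$. The function $\lambda\mapsto f(\delta_\lambda\theta)$ is continuous on $(0,N_0]$, tends to $0$ as $\lambda\to0$, and exceeds $r_*$ at $\lambda=N_0$. So it takes the value $r$. It does so only once: if $\lambda_1<\lambda_2$ and $f(\delta_{\lambda_2}\theta)=r$, then $f(\delta_{\lambda_1}\theta)=f(\delta_{\lambda_1/\lambda_2}\delta_{\lambda_2}\theta)<r$. Therefore $y\mapsto\delta_{1/N(y)}y$ is a continuous bijection from $S_r(x)$ onto $\Sigma$. The set $S_r(x)$ is closed in the compact set $\{N\le N_0\}$, so the map is a homeomorphism.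
\end{proof}

\subsection{Homogeneous frames}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(b)]
Let $\hat X_1,\dots,\hat X_m$ be the homogeneous frame, defined on a closed Euclidean ball $|y|\le\varrho_0$, and let $A(y)$ be the matrix of $g$ in this frame. The ball is invariant under $\delta_\lambda$ for $\lambda\le1$. A horizontal curve $\gamma$ in the ball satisfies $\dot\gamma=\sum u_i\hat X_i(\gamma)$ for a function $u$, its \emph{control}, and $(\delta_\lambda)_*\hat X_i=\lambda\hat X_i$ shows that $\delta_\lambda\gamma$ is horizontal with control $\lambda u$. Only the metric fails to be homogeneous, and it varies slowly: $\partial_\lambda A(\delta_\lambda y)=\sum_j\nu_j\lambda^{\nu_j-1}y_j\,(\partial_jA)(\delta_\lambda y)$ has norm at most $c|y|$ for $\lambda\in(0,1]$. Since $A$ is uniformly positive definite on the ball, there is $c'$ with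
\[
A(\delta_\lambda y)\le\bigl(1+c'|y|(1-\lambda)\bigr)A(y)
\]
as quadratic forms. Fix $\varrho\le\varrho_0$ with $c'\varrho<1$, and $r_*$ so small that $\{f\le2r_*\}\subset\{|y|\le\varrho\}\cap\{N<N_0\}$. If $0<f(y)\le r_*$, curves from $0$ to $y$ of length less than $2r_*$ stay in $|y|\le\varrho$, so $L(\delta_\lambda\gamma)\le\lambda(1+c'\varrho(1-\lambda))L(\gamma)$ for them. Taking the infimum,
\[
f(\delta_\lambda y)\le\lambda\bigl(1+c'\varrho(1-\lambda)\bigr)f(y)<f(y)\qquad(0<\lambda<1),
\]
because $1-\lambda(1+c'\varrho(1-\lambda))=(1-\lambda)(1-c'\varrho\lambda)>0$. Lemma~\ref{lem:top} concludes.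
\end{proof}

\subsection{The nilpotent approximation}\label{sec:nilp}

Let $X_1,\dots,X_m$ be an orthonormal frame of $\Delta$ near $x$. Let $n_s$ be the dimension of the span at $x$ of the $X_i$ and their iterated brackets of length at most $s$, with $n_0=0$. The \emph{weights} at $x$ are $\nu_j=s$ for $n_{s-1}<j\le n_s$. The \emph{order} at $x$ of a smooth function $\psi$ is the least $s$ such that $X_{i_1}\cdots X_{i_s}\psi(x)\ne0$ for some $i_1,\dots,i_s$. Coordinates $y$ centered at $x$ are \emph{privileged} if $y_j$ has order $\nu_j$ for each $j$. The monomial $y^\kappa$ has weighted degree $\sum_j\nu_j\kappa_j$. We use the following facts from \cite{bellaiche}.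
\begin{itemize}
\item[(N1)] Privileged coordinates exist. In them, the Taylor series at $0$ of the component $X_i^j$ contains only monomials of weighted degree at least $\nu_j-1$.
\item[(N2)] Let $\hat X_i^j$ be the part of weighted degree $\nu_j-1$. The fields $\hat X_i=\sum_j\hat X_i^j\partial_j$ are bracket-generating on $\mathbb R^n$. The structure with orthonormal frame $\hat X_1,\dots,\hat X_m$ is the \emph{nilpotent approximation} at $x$; let $\hat d$ be its distance.
\item[(N3)] The functions $f_\varepsilon(y)=d(x,\delta_\varepsilon y)/\varepsilon$ converge to $\hat d(0,y)$ uniformly on compact sets as $\varepsilon\to0^+$.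
\end{itemize}
For a control $u\in L^2([0,1],\mathbb R^m)$, with norm $\|u\|$, let $F_0(u)$ be the endpoint $y(1)$ of the solution of $\dot y=\sum u_i\hat X_i(y)$, $y(0)=0$. This trajectory is a \emph{length minimizer} if its length $\int|u|\,dt$ equals $\hat d(0,F_0(u))$, and it is \emph{abnormal} if the differential $dF_0(u):L^2\to\mathbb R^n$ is not surjective. For example, in the Riemannian case all weights are $1$, the $\hat X_i$ are constant and form a basis, and $F_0(u)=\sum(\int u_i)\hat X_i$ is linear and surjective, so hypothesis (a) holds. The proof below uses (a) for one choice of frame and privileged coordinates.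

\subsection{No abnormal minimizers}

Dilating by $\lambda<1$ a minimizer of the structure seen at scale $\varepsilon$ gains $1-\lambda$ in length, but produces a curve of the structure seen at scale $\varepsilon/\lambda$. The endpoint error is of order $\varepsilon(1-\lambda)$. If it can be corrected at linear cost, the gain wins; a square-root cost $\sqrt{\varepsilon(1-\lambda)}$ would exceed the gain when $1-\lambda<\varepsilon$, as in Section~\ref{sec:model}. Hypothesis (a) provides the linear cost.

\begin{proof}[Proof of Theorem~\ref{thm:positive}(a)]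
\emph{Step 1: a family of fields, smooth up to $\varepsilon=0$.} Let $X_i^\varepsilon=\varepsilon\,(\delta_{1/\varepsilon})_*X_i$. Its $j$-th component at $y$ is $\varepsilon^{-(\nu_j-1)}X_i^j(\delta_\varepsilon y)$. The weights are integers, so $(\varepsilon,y)\mapsto X_i^j(\delta_\varepsilon y)$ is smooth near $\{0\}\times\mathbb R^n$, for $\varepsilon$ of both signs, and the coefficient of $\varepsilon^s$ in its Taylor expansion in $\varepsilon$ is the part of weighted degree $s$ of $X_i^j$. By (N1) it vanishes to order $\nu_j-1$ at $\varepsilon=0$. By Hadamard's lemma (Taylor's formula with integral remainder), $X_i^\varepsilon(y)$ extends smoothly to $\varepsilon=0$, with $X_i^0=\hat X_i$. The definition also gives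
\begin{equation}\label{eq:push}
(\delta_\varepsilon)_*X_i^\varepsilon=\varepsilon X_i,\qquad(\delta_\lambda)_*X_i^\varepsilon=\lambda X_i^{\varepsilon/\lambda}.
\end{equation}

\emph{Step 2: endpoint maps.} Let $F_\varepsilon(u)=y(1)$, where $\dot y=\sum u_iX_i^\varepsilon(y)$, $y(0)=0$. The polynomial $\hat X_i^j$ involves only variables of weight less than $\nu_j$, so for $\varepsilon=0$ the system is solved by successive integrations, and trajectories with $\|u\|\le4$ stay in a ball $|y|\le R$. Multiply the fields by a cutoff function equal to $1$ on $|y|\le R+1$ and supported in $|y|\le R+2$. By Gronwall's inequality there is $\varepsilon_1>0$ such that for $|\varepsilon|\le\varepsilon_1$ and $\|u\|\le4$ the trajectories stay in $|y|\le R+1$, so the cutoff does not affect them. Three standard properties follow.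
\begin{itemize}
\item The map $(\varepsilon,u)\mapsto F_\varepsilon(u)$ is smooth for $|\varepsilon|<\varepsilon_1$, $\|u\|<4$. Indeed, apply the implicit function theorem to $y(t)-\int_0^t\sum u_iX_i^\varepsilon(y)\,ds=0$ in $C([0,1],\mathbb R^n)$; the derivative in $y$ is the identity minus a Volterra operator, which is invertible.
\item Its derivatives of order $1$ and $2$ are bounded by a constant $C_1\ge1$ for $\|u\|\le3$, since they solve linear equations whose coefficients are bounded in $L^1$, and Gronwall's inequality applies.
\item If $\varepsilon_k\to\varepsilon$ and $u_k\rightharpoonup u$ weakly, with $\|u_k\|\le3$, then $F_{\varepsilon_k}(u_k)\to F_\varepsilon(u)$. Indeed, the trajectories are uniformly $\frac12$-H\"older, every uniform limit solves the integral equation for $(\varepsilon,u)$, and the solution is unique.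
\end{itemize}
By \eqref{eq:push}, $\delta_\varepsilon$ maps the trajectory of $u$ to a horizontal curve of $M$ with control $\varepsilon u$ and length $\varepsilon\int|u|\le\varepsilon\|u\|$. Hence $f_\varepsilon(F_\varepsilon(u))\le\|u\|$ for $\varepsilon>0$. Conversely, for small $\varepsilon$ every horizontal curve from $x$ of length less than $3\varepsilon$ stays in the chart, and at constant speed it arises in this way from a control with $\|u\|=L/\varepsilon<3$. So if $f_\varepsilon(y)\le2$, then $f_\varepsilon(y)$ is the infimum of $\|u\|$ over $F_\varepsilon(u)=y$, and the infimum is attained by weak compactness, the third property and weak lower semicontinuity of the norm. The second identity in \eqref{eq:push} gives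
\begin{equation}\label{eq:Fscale}
\delta_\lambda F_\varepsilon(u)=F_{\varepsilon/\lambda}(\lambda u).
\end{equation}

\emph{Step 3: uniform surjectivity at minimizers.} For a bounded operator $A:L^2\to\mathbb R^n$ let $\varsigma(A)=\min_{|\xi|=1}\|A^*\xi\|$. Then $|\varsigma(A)-\varsigma(A')|\le\|A-A'\|$, and $\varsigma(A)>0$ if and only if $A$ is surjective; in that case $A^*(AA^*)^{-1}$ is a right inverse of norm $1/\varsigma(A)$. We claim that there are $\varepsilon_2,c>0$ with $\varsigma(dF_\varepsilon(u))\ge c$ whenever $0<\varepsilon\le\varepsilon_2$ and $\|u\|=1=f_\varepsilon(F_\varepsilon(u))$.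

Otherwise there are $\varepsilon_k\to0$ and such controls $u_k$ with $\varsigma(dF_{\varepsilon_k}(u_k))\to0$, and we may assume $u_k\rightharpoonup\hat u$, so $\|\hat u\|\le1$. Then $y_k=F_{\varepsilon_k}(u_k)\to\hat y=F_0(\hat u)$, and (N3) gives $\hat d(0,\hat y)=\lim f_{\varepsilon_k}(y_k)=1$. From
\[
1=\hat d(0,\hat y)\le\int|\hat u|\,dt\le\|\hat u\|\le1
\]
we see that the trajectory of $\hat u$ is a non-constant length minimizer of the nilpotent approximation, of constant speed, and that $\|\hat u\|=1$. Weak convergence with convergence of norms is strong convergence, so $dF_{\varepsilon_k}(u_k)\to dF_0(\hat u)$ and $\varsigma(dF_0(\hat u))=0$. The minimizer is abnormal, contrary to hypothesis (a). This is the only use of the hypothesis.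

\emph{Step 4: monotonicity.} We may assume $c\le1$. Let $\lambda_0=1-c/(2C_1)\ge\frac12$, $\lambda\in[\lambda_0,1)$, and $0<\varepsilon\le\varepsilon_2$ with $2\varepsilon<\varepsilon_1$. Let $f_\varepsilon(y)=1$ and choose $u$ with $F_\varepsilon(u)=y$, $\|u\|=1$. By \eqref{eq:Fscale},
\[
\delta_\lambda y=F_{\varepsilon/\lambda}(\lambda u)=F_\varepsilon(\lambda u)+p,\qquad|p|\le C_1\Bigl(\frac\varepsilon\lambda-\varepsilon\Bigr)\le2C_1\varepsilon(1-\lambda).
\]
Also $\varsigma(dF_\varepsilon(\lambda u))\ge c-C_1(1-\lambda)\ge c/2$, so $dF_\varepsilon(\lambda u)$ has a right inverse $\mathcal J$ of norm at most $2/c$. On the ball $|\xi|\le c/2$ of $\mathbb R^n$ let $\Phi(\xi)=F_\varepsilon(\lambda u+\mathcal J\xi)-F_\varepsilon(\lambda u)$. Then $\Phi(0)=0$, $d\Phi(0)=\mathrm{id}$, and the second derivative is bounded by $C_2=4C_1/c^2$, so $|\xi-\Phi(\xi)|\le\frac12C_2|\xi|^2$. If $\varepsilon$ is so small that $2C_1\varepsilon\le\min(c/4,1/(2C_2))$, the map $\xi\mapsto p+\xi-\Phi(\xi)$ sends the ball $|\xi|\le2|p|$ into itself, because $|p|+2C_2|p|^2\le2|p|$. By Brouwer's theorem it has a fixed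 point $\xi$, which satisfies $\Phi(\xi)=p$. So $v=\mathcal J\xi$ satisfies $F_\varepsilon(\lambda u+v)=\delta_\lambda y$ and $\|v\|\le4|p|/c\le C_3\varepsilon(1-\lambda)$ with $C_3=8C_1/c$. Therefore
\[
f_\varepsilon(\delta_\lambda y)\le\lambda+C_3\varepsilon(1-\lambda)<1\qquad\text{if }C_3\varepsilon<1 .
\]
Let $r_*>0$ be so small that all conditions on $\varepsilon$ hold for $\varepsilon\le r_*$ and $\{f\le r_*\}\subset\{N<N_0\}$. Given $y'$ with $0<f(y')\le r_*$, take $\varepsilon=f(y')$ and $y=\delta_{1/\varepsilon}y'$. Then $f_\varepsilon(y)=1$ and $f(\delta_\lambda y')=\varepsilon f_\varepsilon(\delta_\lambda y)<\varepsilon=f(y')$ for $\lambda\in[\lambda_0,1)$. Lemma~\ref{lem:top} concludes.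
\end{proof}

\begin{remark}\label{rem:abnormal}
Hypothesis (a) fails for $\Delta^\Gamma$ along both valleys. The structures $\Delta^\Gamma$ and $\Delta^0$ have the same jet at $0$, so weights, orders and the fields $\hat X_i$ may be computed for $\Delta^0$. There, by homogeneity, an $s$-fold derivative of a coordinate of degree $\nu$ vanishes at $0$ unless $s=\nu$, and the proof of Lemma~\ref{lem:bracket} produces $\partial_z$ and $\partial_w$ at $0$ from brackets of lengths $4$ and $8$. Hence the weights are $(1,1,1,1,4,8)$, the coordinates are privileged, and the nilpotent approximation is $\Delta^0$. For $\Delta^0$ the $w$-component of the endpoint map is $\int|q_1|^4\alpha_2$, which is homogeneous of degree $4$ in the controls of each plane separately. Its differential vanishes at every control with $q_1\equiv0$ or $q_2\equiv0$, so the lifts of $(\sigma,0)$ and $(0,\sigma)$, which are length minimizers by Lemma~\ref{lem:basic}(c), are abnormal.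
\end{remark}

\begin{thebibliography}{9}

\bibitem{bellaiche}
Bella\"{\i}che, \emph{The tangent space in sub-Riemannian geometry}, 1996.

\bibitem{hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{thesis}
\emph{Universit\`a degli Studi di Pisa},
\texttt{http://poisson.phc.dm.unipi.it/\textasciitilde{}pigati/papers/thesis-master.pdf}.

\end{thebibliography}
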